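\title{Addition-invariant first-order logic is not local at constant radius}

\begin{abstract}
A first-order formula on graphs is addition-invariant if it may use the order and the addition induced by a numbering of the nodes, but its truth value does not depend on the numbering. Order-invariant queries are local at a constant radius, and queries invariant under arbitrary numerical predicates are local at a polylogarithmic radius. We show that addition is already at the upper end: for every $d$ there is a unary addition-invariant query that is not $(\log n)^d$-local. The formula uses one cyclic translation to move a short path into a large function space that is stored elsewhere in the graph, hashes the images into a small finite field, and computes reachability on the resulting names. Any family of quasigroups can take the place of addition.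
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Invariant first-order logic}

A \emph{graph} is a finite directed graph $G=(V,E)$ with $E\subseteq V\times V$; we write $x\to y$ for $(x,y)\in E$. A \emph{$k$-ary query} $Q$ assigns to each graph $G$ a set $Q(G)\subseteq V^k$ such that for every isomorphism $\pi\colon G\cong H$ we have $(a_1,\dots,a_k)\in Q(G)$ if and only if $(\pi(a_1),\dots,\pi(a_k))\in Q(H)$. A formula of first-order logic (FO) over the vocabulary $\{E\}$ with $k$ free variables defines such a query. We are interested in formulas that may also do arithmetic with the nodes.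

A \emph{numerical predicate} of arity $p$ is a family $P=(P_n)_{n\ge1}$ with $P_n\subseteq\{0,\dots,n-1\}^p$. The basic examples are the order $<$ and the ternary relations $+$ and $\times$, which consist of the triples $(x,y,z)$ in $\{0,\dots,n-1\}^3$ with $x+y=z$ and $xy=z$, respectively. Note that $+$ is the graph of a partial operation: there is no $z$ when $x+y\ge n$. A \emph{numbering} of a graph $G$ with $n$ nodes is a bijection $\beta\colon V\to\{0,\dots,n-1\}$. It transports $P$ to the relation $P_\beta=\{(x_1,\dots,x_p):(\beta(x_1),\dots,\beta(x_p))\in P_n\}$ on $V$.

\begin{definition}\label{def:invariant}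
Let $\mathcal P$ be a set of numerical predicates. An FO formula $\varphi(x_1,\dots,x_k)$ over $\{E\}\cup\mathcal P$ is \emph{$\mathcal P$-invariant} if for every graph $G$, every $k$-tuple $a$ of nodes and all numberings $\beta,\beta'$ of $G$,
\[
(G,(P_\beta)_{P\in\mathcal P})\models\varphi(a)\iff(G,(P_{\beta'})_{P\in\mathcal P})\models\varphi(a).
\]
Such a formula \emph{expresses} the query that assigns to $G$ the set of tuples $a$ with $(G,(P_\beta)_{P\in\mathcal P})\models\varphi(a)$ for some, equivalently every, numbering $\beta$. The formula is \emph{order-invariant}, \emph{addition-invariant}, \emph{$(+,\times)$-invariant} or \emph{Arb-invariant} when $\mathcal P$ is $\{<\}$, $\{<,+\}$, $\{<,+,\times\}$ or the set of all numerical predicates, respectively.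
\end{definition}

The numbering is thus an aid to the computation and not part of the input. The sentence ``the $<$-first node has a loop'' is not invariant. The sentence ``there is no $w$ with $+(w,w,\max)$'', where $\max$ is the $<$-last node, is addition-invariant: it says that $n-1$ is odd.

\subsection{Locality}

Locality measures how far from a tuple $a$ a query has to look in order to decide whether $a$ belongs to the answer. Distances are taken in the underlying undirected graph. For a node $a$, let $N_r^G(a)$ be the set of nodes at distance at most $r$ from $a$, and for a tuple $a=(a_1,\dots,a_k)$ let $N_r^G(a)=N_r^G(a_1)\cup\dots\cup N_r^G(a_k)$. The \emph{$r$-neighborhood} $\mathcal N_r^G(a)$ is the structure $(G|_{N_r^G(a)},a)$, the induced subgraph together with the distinguished nodes $a$. An isomorphism $\mathcal N_r^G(a)\cong\mathcal N_r^G(b)$ maps $a_i$ to $b_i$ for each $i$.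

\begin{definition}\label{def:local}
Let $f\colon\mathbb N\to\mathbb N$. A $k$-ary query $Q$ is \emph{$f(n)$-local} if there is an $n_0$ such that for every $n\ge n_0$, every graph $G$ with $n$ nodes and all $k$-tuples $a,b$ of nodes of $G$,
\[
\text{if }\ \mathcal N_{f(n)}^G(a)\cong\mathcal N_{f(n)}^G(b),\ \text{ then }\ a\in Q(G)\iff b\in Q(G).
\]
For $c\in\mathbb N$, the query is \emph{$c$-local} if it is $f(n)$-local for the constant function $f(n)=c$.
\end{definition}

For a real-valued $f$, the radius $f(n)$ means $\lfloor f(n)\rfloor$. Logarithms are to base $2$; another fixed base changes only constants. The definition compares two tuples in the \emph{same} graph, so a global property such as the parity of $n$ does not violate it. A larger radius is a weaker requirement.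

\begin{lemma}\label{lem:monotone}
If $r\le r'$, every isomorphism $\mathcal N_{r'}^G(a)\cong\mathcal N_{r'}^G(b)$ restricts to an isomorphism $\mathcal N_r^G(a)\cong\mathcal N_r^G(b)$. Hence an $f(n)$-local query is $g(n)$-local whenever $f(n)\le g(n)$ for all large $n$.
\end{lemma}

\begin{proof}
Let $\pi$ be the isomorphism and let $v\in N_r^G(a)$, say at distance $\delta\le r$ from $a_i$. Every node on a shortest path from $a_i$ to $v$ is at distance at most $\delta\le r'$ from $a_i$, so the path lies in $N_{r'}^G(a)$, and $\pi$ maps it to a path of length $\delta$ from $b_i$ to $\pi(v)$. Thus $\pi$ maps $N_r^G(a)$ into $N_r^G(b)$. The same argument for $\pi^{-1}$ shows that the restriction is onto.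
\end{proof}

\begin{example}\label{ex:reach}
Reachability is far from local. Let $G$ be the directed path $v_0\to v_1\to\dots\to v_{n-1}$ and let $4r+2\le n-1$. The $r$-neighborhoods of the pairs $(v_r,v_{3r+2})$ and $(v_{3r+2},v_r)$ both consist of the two disjoint paths $v_0,\dots,v_{2r}$ and $v_{2r+2},\dots,v_{4r+2}$ with their midpoints distinguished, and exchanging the two paths is an isomorphism. But $v_{3r+2}$ is reachable from $v_r$ and not conversely.
\end{example}

\subsection{The question}

The two ends of the scale of numerical predicates behave differently.

\begin{theorem}[Grohe and Schwentick \cite{GS}]\label{thm:GS}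
For every query $Q$ expressible in order-invariant FO there is a $c\in\mathbb N$ such that $Q$ is $c$-local.
\end{theorem}

\begin{theorem}[Anderson, van Melkebeek, Schweikardt and Segoufin \cite{AMSS}]\label{thm:AMSS}
\textup{(a)} For every query $Q$ expressible in Arb-invariant FO there is a $c\in\mathbb N$ such that $Q$ is $(\log n)^c$-local.
\textup{(b)} For every $d\in\mathbb N$ there is a query expressible in $(+,\times)$-invariant FO that is not $(\log n)^d$-local.
\end{theorem}

Order gives a constant radius, while addition and multiplication together need the full polylogarithmic radius. Addition alone lies in between, and the following question is posed in \cite{LCLB}.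

\begin{quote}
\emph{Is addition-invariant FO $c$-local? That is, is there for every query $Q$ expressible in addition-invariant FO a constant $c\in\mathbb N$ such that $Q$ is $c$-local?}
\end{quote}

It is tempting to guess that the answer is yes. To see far along a path, a formula with a fixed number of quantifiers has to handle many nodes at once, so it needs single elements that code several nodes. With $+$ and $\times$ such codes are at hand: for a base $B$ with $B^2\le n$, the number $xB+y$ codes the pair $(x,y)$ of numbers below $B$. With $+$ alone the evident operations are sums and multiplication by fixed constants, and nothing like a code for long sequences is in sight. The guess overlooks that the graph is free to store codes and arithmetic in its own edges. The numbering then has only one task left, which is to connect the store with the part of the graph where locality is to fail, and addition can do this.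

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $d\ge1$ there is a unary query $Q_d$, expressible in addition-invariant FO, such that for every sufficiently large $n$ there are a loop-free graph $G$ with $n$ nodes and nodes $a,b$ of $G$ with $\mathcal N_r^G(a)\cong\mathcal N_r^G(b)$ for all
\[
r\le r_d(n):=\frac18\left(\frac{\log n}{8(2d+1)\log\log n}\right)^{d},
\]
but $a\in Q_d(G)$ and $b\notin Q_d(G)$.
\end{theorem}

\begin{corollary}\label{cor:answer}
Addition-invariant FO is not $c$-local: the single query $Q_1$ is not $c$-local for any $c\in\mathbb N$. Moreover, $Q_{d+1}$ is not $(\log n)^d$-local.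
\end{corollary}

Because Theorem~\ref{thm:main} supplies a counterexample for \emph{every} large $n$, it combines with Theorem~\ref{thm:AMSS}(a) to determine exactly which radii work for all queries of the logic.

\begin{theorem}\label{thm:threshold}
For $f\colon\mathbb N\to\mathbb N$ the following are equivalent:
\begin{enumerate}
\item[\textup{(1)}] every query expressible in addition-invariant FO is $f(n)$-local;
\item[\textup{(2)}] every query expressible in Arb-invariant FO is $f(n)$-local;
\item[\textup{(3)}] for every $d\in\mathbb N$, $f(n)\ge(\log n)^d$ for all sufficiently large $n$.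
\end{enumerate}
\end{theorem}

Very little of addition is used. A binary operation $\boxplus$ on a finite set $V$ is a \emph{quasigroup} operation if for every $x\in V$ the maps $t\mapsto x\boxplus t$ and $t\mapsto t\boxplus x$ are bijections of $V$; equivalently, its table is a Latin square. \emph{Cyclic addition}, that is, addition modulo $n$ on $\{0,\dots,n-1\}$, is an example. A family $(\boxplus_n)_{n\ge1}$ of operations on the sets $\{0,\dots,n-1\}$ gives a ternary numerical predicate, the graph of $\boxplus_n$, which we again denote by $\boxplus$.

\begin{theorem}\label{thm:quasi}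
Let $(\boxplus_n)_{n\ge1}$ be a family of quasigroup operations on the sets $\{0,\dots,n-1\}$, for example cyclic addition. Then Theorems~\ref{thm:main} and~\ref{thm:threshold} hold with $\{\boxplus\}$-invariant FO, which has no order, in place of addition-invariant FO.
\end{theorem}

\section{Names by translation and hashing}\label{sec:idea}

We want a formula that decides reachability on a short path $R$ inside a large graph. This section finds the two tools for this by looking at what goes wrong without them.

\subsection{A link that is not made of edges}

Suppose the graph contains, besides $R$, one node for every subset $X\subseteq R$, with edges to the elements of $X$. Then FO can quantify over subsets of $R$, and $y$ is reachable from $x$ in $R$ if and only if every subset that contains $x$ and is closed under the edges of $R$ contains $y$. But the node for $X=R$ is adjacent to all of $R$, so any two nodes of $R$ are at distance at most $2$ and nothing is far away. This failure cannot be repaired within plain FO, whose queries are $c$-local by Theorem~\ref{thm:GS}. The coding device must therefore stay far from most of $R$ in the graph, and the link between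 $R$ and the device must come from the numbering, whatever the numbering is.

The link is a translation. If the device fills almost the whole graph, then some translate of $R$ lies inside it.

\begin{lemma}\label{lem:translate}
Let $\boxplus$ be a quasigroup operation on a set $V$ with $n$ elements, and let $R,F\subseteq V$ satisfy $|R|\cdot|V\setminus F|<n$. Then there is a $t\in V$ with $x\boxplus t\in F$ for all $x\in R$, and the map $x\mapsto x\boxplus t$ is injective.
\end{lemma}

\begin{proof}
For each $x\in R$ the map $t\mapsto x\boxplus t$ is a bijection of $V$, so exactly $|V\setminus F|$ values of $t$ give $x\boxplus t\notin F$. Altogether fewer than $n$ values of $t$ are excluded. For every $t$ the map $x\mapsto x\boxplus t$ is a bijection.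
\end{proof}

For example, take addition modulo $7$, $R=\{1,5\}$ and $V\setminus F=\{1,2,5\}$, so that $2\cdot3<7$. The element $1$ excludes $t\in\{0,1,4\}$, the element $5$ excludes $t\in\{0,3,4\}$, and each of $t=2,5,6$ works. A formula finds such a $t$ with one existential quantifier. The nearest analogue for an order is the map to the $j$-th successor for a fixed $j$, and it does not help: when $R$ is numbered as an initial interval, that map moves at most $j$ elements of $R$ out of $R$.

\subsection{Short names}

After the translation, each $x\in R$ is represented by a node $x\boxplus t$ of the large set $F$. We would like one node to list a whole walk $u_0,u_1,\dots,u_{\ell-1}$ in $R$. It cannot list representatives from $F$ directly. We do not know in advance which nodes of $F$ will be hit, so the graph would have to provide a node for each of the $|F|^\ell$ sequences, and it has only about $|F|$ nodes. The representatives must first be compressed to \emph{names} in a small set $K$ for which all of $K^\ell$ fits into the graph.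

Both needs are met by letting the nodes of $F$ be vectors over a finite field $K$. A vector can serve as a list of names. It can also serve as a linear form, which maps the representatives to $K$. For a finite set $J$ and $u,w\in K^J$ put $\langle u,w\rangle=\sum_{j\in J}u(j)w(j)$.

\begin{lemma}\label{lem:hash}
Let $K$ be a field with $q$ elements, $J$ a finite nonempty set, and $w_1,\dots,w_N\in K^J$ distinct vectors with $\binom N2<q$. Then there is a $u\in K^J$ such that $\langle u,w_1\rangle,\dots,\langle u,w_N\rangle$ are pairwise distinct.
\end{lemma}

\begin{proof}
Let $w\ne w'$ be two of the vectors, say $w(j_0)\ne w'(j_0)$. The equation $\langle u,w-w'\rangle=0$ has exactly $q^{|J|-1}$ solutions $u$, since the coordinates other than $u(j_0)$ are free and, $K$ being a field, they determine $u(j_0)$. So at most $\binom N2q^{|J|-1}<q^{|J|}$ vectors $u$ fail to separate some pair.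
\end{proof}

\begin{example}\label{ex:toy}
Let $K=\mathbb F_5$, let $F=K^3$, and let $R$ be the path $v_0\to v_1\to v_2$. Suppose the translation sends $v_0,v_1,v_2$ to
\[
w_0=(1,0,2),\qquad w_1=(1,3,2),\qquad w_2=(4,3,2).
\]
No single coordinate separates the three vectors. The differences are $(0,3,0)$, $(3,0,0)$ and $(3,3,0)$, so $u=(u_0,u_1,u_2)$ separates them if and only if $u_1\ne0$, $u_0\ne0$ and $u_0+u_1\ne0$. These conditions exclude three planes with $25$ points each out of $125$ points. The choice $u=(1,4,0)$ fails, as it gives $v_0$ and $v_2$ the same name $1$. The choice $u=(1,1,0)$ gives the names $1,4,2$.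

Now a formula can say that $v_2$ is reachable from $v_0$ by guessing the single element $g=(1,4,2)$ of $F$. It checks that $g$ begins with the name of $v_0$ and ends with the name of $v_2$, that every entry is a name, and that consecutive entries name nodes that are equal or joined by an edge. The inner product is evaluated by the same device. For $\langle u,w_2\rangle$ the formula guesses the element $(4,2,2)$ of $F$ that lists the partial sums $4$, $4+3$, $4+3+0$ in $\mathbb F_5$, checks each step, and reads off the last entry. Neither formula grows with the length of the vectors.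
\end{example}

The sizes are now forced. One list of length $\ell$ covers walks of length $\ell-1$, and nesting the construction $d$ times covers length $(\ell-1)^d$. To name about $\ell^d$ nodes, Lemma~\ref{lem:hash} asks for $q$ of order $\ell^{2d}$; we take $q\ge\ell^{2d+1}$. All lists must be present, so $n\ge q^\ell$, and $\log n$ is at least $(2d+1)\,\ell\log\ell$. Thus $\ell$ can be about $\log n/\log\log n$, which is the source of $r_d(n)$.

One adjustment remains. Lemma~\ref{lem:translate} needs $F$ to fill almost all of the graph, while Lemma~\ref{lem:hash} needs the nodes of $F$ to be distinct vectors. With $F=K^\ell$ this allows only values of $n$ close to a number $q^\ell$. To reach every large $n$ we let $F$ be a set of quadruples of vectors whose first components exhaust $K^\ell$, so that $|F|$ can be any number between $q^\ell$ and $q^{4\ell}$.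

\section{Good graphs and the query $Q_d$}\label{sec:good}

Fix $d\ge1$ and put $e:=2d+1$. We encode the field, the index set and the function space in a graph, in such a way that FO over $\{E\}$ can verify the encoding.

A graph has no colors, so we use nodes as labels. Let $G=(V,E)$ be a graph and let
\[
s=(s_F,\ s_{K_1},\dots,s_{K_4},\ s_{P_1},\dots,s_{P_4},\ s_\prec,\ s_*)
\]
be an $11$-tuple of nodes, with set of entries $S$. For each symbol $Z$ among $F,K_1,\dots,K_4,P_1,\dots,P_4$, let $Z:=\{v\in V:v\to s_Z\}$. Put $K:=K_1$, and let $R$ be the set of nodes that lie in none of $F,K_1,\dots,K_4,P_1,\dots,P_4,S$.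

The intended meaning is as follows. The set $K$ is the field and $K_2,K_3,K_4$ are copies of it. A node of $P_k$ stands for a pair $(\xi,\eta)\in K^2$. It has to tell the first entry from the second, so it points to $\xi$ in $K_1$ and to the copy of $\eta$ in $K_2$. The nodes of $P_1$ also carry the tables of the field, by pointing to the sum in $K_3$ and to the product in $K_4$, and an edge to $s_\prec$ marks the pairs of a linear order on an index set $I\subseteq K$. A node $f\in F$ is a quadruple of functions $I\to K$; it records that its $k$-th function takes the value $\xi$ at $i$ by an edge to the node of $P_k$ for the pair $(i,\xi)$.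

\begin{definition}\label{def:good}
The pair $(G,s)$ is \emph{good} if it satisfies the following six conditions.
\begin{itemize}
\item[(G1)] \emph{Labels.} The $11$ entries of $s$ are distinct, the sets $F,K_1,\dots,K_4,P_1,\dots,P_4,S$ are pairwise disjoint, and $s_*\to s_\prec$.
\item[(G2)] \emph{Copies, pairs, tables.} For $k=2,3,4$ the set $\{(v,\xi)\in K_k\times K:v\to\xi\}$ is the graph of a bijection $\iota_k\colon K_k\to K$. For $k=1,\dots,4$ every $z\in P_k$ has exactly one out-neighbor $v$ in $K_1$ and exactly one out-neighbor $v'$ in $K_2$, and $z\mapsto(v,\iota_2(v'))$ is a bijection $P_k\to K^2$, whose inverse we write $(\xi,\eta)\mapsto[\xi,\eta]_k$. Every node $[\xi,\eta]_1$ has exactly one out-neighbor in $K_3$ and exactly one in $K_4$; their images under $\iota_3$ and $\iota_4$ are denoted by $\xi+\eta$ and $\xi\cdot\eta$.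
\item[(G3)] \emph{Field.} $(K,+,\cdot)$ is a field.
\item[(G4)] \emph{Index set.} Write $\xi\prec\eta$ if $[\xi,\eta]_1\to s_\prec$, and let $I$ be the set of $\xi\in K$ such that $\xi\prec\eta$ or $\eta\prec\xi$ for some $\eta\in K$. Then $\prec$ is a strict linear order on $I$, $|I|\ge4$, and there are $\omega_1,\dots,\omega_e\in K$ such that $(\xi_1,\dots,\xi_e)\mapsto\sum_{j=1}^e\xi_j\omega_j$ is injective on $I^e$.
\item[(G5)] \emph{Function space.} For all $f\in F$, $k\in\{1,\dots,4\}$ and $i\in I$ there is exactly one $\xi\in K$ with $f\to[i,\xi]_k$; write $f_k(i):=\xi$. The map $f\mapsto(f_1,\dots,f_4)\in(K^I)^4$ is injective on $F$, and $f\mapsto f_1$ maps $F$ onto $K^I$.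
\item[(G6)] \emph{Path.} With $\ell:=|I|$, the induced graph $G|_R$ is a directed path $v_0\to v_1\to\dots\to v_m$, with distinct nodes, $R=\{v_0,\dots,v_m\}$, no other edges, and $0\le m\le(\ell-1)^d$. There is exactly one node $v^*\in R$ with $s_*\to v^*$, the \emph{marked node}.
\end{itemize}
\end{definition}

\begin{definition}\label{def:query}
A node $a$ of $G$ belongs to $Q_d(G)$ if there is an $s$ such that $(G,s)$ is good, $a\in R$, and the marked node $v^*$ is reachable from $a$ in $G|_R$.
\end{definition}

An isomorphism $\pi\colon G\cong H$ carries a good pair $(G,s)$ to the good pair $(H,\pi(s))$, and it carries $R$ and the marked node to the corresponding objects for $\pi(s)$. So $Q_d$ is a query.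

\begin{lemma}\label{lem:FO}
The conjunction of \textup{(G1)--(G5)} is expressed by an FO formula over $\{E\}$ with free variables $s$. When it holds, the sets $F,K,I,R$, the relations $\xi+\eta=\zeta$, $\xi\cdot\eta=\zeta$, $\xi\prec\eta$ and, for each $k$, the relation $f_k(i)=\xi$ are defined by FO formulas over $\{E\}$ with parameters $s$.
\end{lemma}

\begin{proof}
Membership of $v$ in $Z$ is $v\to s_Z$, membership in $S$ is a disjunction of $11$ equations, and $R$ is the complement of the union. For $\xi,\eta,\zeta\in K$,
\begin{align*}
z=[\xi,\eta]_k&\iff z\in P_k\wedge z\to\xi\wedge\exists v\,(v\in K_2\wedge z\to v\wedge v\to\eta),\\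
\xi+\eta=\zeta&\iff\exists z\,\exists v\,(z=[\xi,\eta]_1\wedge v\in K_3\wedge z\to v\wedge v\to\zeta),\\
f_k(i)=\xi&\iff\exists z\,(z=[i,\xi]_k\wedge f\to z),
\end{align*}
and the product is defined like the sum with $K_4$ in place of $K_3$. The relation $\prec$ and the set $I$ are defined in (G4) by first-order clauses. Statements that a definable relation is the graph of a function, an injection or a bijection between definable sets are first-order, and so are the axioms of fields and of linear orders and the bound $|I|\ge4$. This covers (G1)--(G3) and the first two parts of (G4). The third part quantifies over $\omega_1,\dots,\omega_e$ and two $e$-tuples from $I$ and compares two sums of $e$ terms, where $e$ is fixed. In (G5), injectivity says that distinct $f,f'\in F$ satisfy $f_k(i)\ne f'_k(i)$ for some $i\in I$ and one of the four values of $k$.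

Surjectivity of $f\mapsto f_1$ speaks of all functions $I\to K$ and needs a reformulation. It is equivalent to the first-order condition
\begin{quote}
$F\ne\emptyset$, and for all $f\in F$, $i\in I$, $\xi\in K$ there is a $g\in F$ with $g_1(i)=\xi$ and $g_1(i')=f_1(i')$ for all $i'\in I\setminus\{i\}$.
\end{quote}
Surjectivity implies this condition because $K^I\neq\emptyset$ and the modified function lies in $K^I$. Conversely, the condition says that the nonempty set of first components is closed under changing one value, and since $I$ is finite, any function $I\to K$ is obtained from any other by at most $|I|$ such changes.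
\end{proof}

Condition (G6) is different, since it asks for connectivity and bounds a length. We shall express it only with the help of names. The last part of (G4) is a first-order way to say that $|K|\ge|I|^e$, and together with $|I|\ge4$ and the bound on $m$ it yields the inequalities that Lemmas~\ref{lem:translate} and~\ref{lem:hash} require.

\begin{lemma}\label{lem:sizes}
Let $(G,s)$ be good, and let $n=|V|$, $q=|K|$, $N=|R|$. Then
\[
N\,(n-|F|)<n\qquad\text{and}\qquad\binom N2<q .
\]
\end{lemma}

\begin{proof}
By (G4), $\ell\ge4$ and $q\ge\ell^{2d+1}\ge64$. By (G6), $N\le(\ell-1)^d+1\le\ell^d<q$, and hence $\binom N2<N^2\le\ell^{2d}<q$. By (G1) and (G2) the nodes outside $F$ are the $4q^2$ pair nodes, the $4q$ nodes of $K_1,\dots,K_4$, the $11$ labels and the nodes of $R$, so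
\[
n-|F|=4q^2+4q+11+N\le4q^2+5q+11\le5q^2,
\]
where the last step uses $5q+11\le q^2$ for $q\ge64$. Surjectivity in (G5) gives $|F|\ge q^\ell$. Therefore $N(n-|F|)<5q^3\le q^4\le q^\ell\le|F|\le n$.
\end{proof}

\section{A formula for $Q_d$}\label{sec:formula}

We first treat an arbitrary quasigroup operation on the node set, given as a ternary relation, and return to $<$ and $+$ at the end of the section.

\begin{proposition}\label{prop:formula}
There is an FO formula $\varphi_d(x)$ over $\{E,\boxplus\}$ such that for every graph $G$, every quasigroup operation $\boxplus$ on $V$ and every node $a$,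
\[
(G,\boxplus)\models\varphi_d(a)\iff a\in Q_d(G).
\]
\end{proposition}

Until the proof of the proposition, fix $G$, a quasigroup operation $\boxplus$ on $V$, and $s$ satisfying (G1)--(G5), but not necessarily (G6). Let $i_0\prec i_1\prec\dots\prec i_{\ell-1}$ be the elements of $I$. The elements $i_0$ and $i_{\ell-1}$ and the relation ``$i'$ is the $\prec$-successor of $i$'' are definable from $\prec$. ``Definable'' means definable by an FO formula over $\{E,\boxplus\}$ that depends only on $d$.

\subsection{Names}

A node $f\in F$ is a vector in $(K^I)^4$, so a linear form is given by a quadruple $(u^1,\dots,u^4)\in(K^I)^4$. This quadruple need not be a member of $F$, but each $u^k$ is the first component of one. So we describe a linear form by four nodes of $F$.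

Let $t\in V$ and $h=(h^1,\dots,h^4)\in F^4$. For $x\in R$ with $f:=x\boxplus t\in F$, the \emph{name} of $x$ is
\[
\nu(x)=\nu_{t,h}(x):=\sum_{k=1}^4\sum_{i\in I}h^k_1(i)\cdot f_k(i)\in K .
\]
The pair $(t,h)$ is \emph{admissible} if $x\boxplus t\in F$ for all $x\in R$ and $\nu_{t,h}\colon R\to K$ is injective.

\begin{lemma}\label{lem:names}
The relation $\nu_{t,h}(x)=\zeta$ and the admissibility of $(t,h)$ are definable with parameters $s,t,h$.
\end{lemma}

\begin{proof}
The difficulty is that the sum over $I$ has an unbounded number of terms. Fix $k$ and $f\in F$. We claim that $\zeta_k=\sum_{i\in I}h_1^k(i)f_k(i)$ if and only if there is a $g\in F$ such that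
\begin{itemize}
\item $g_1(i_0)=h_1^k(i_0)\cdot f_k(i_0)$,
\item $g_1(i')=g_1(i)+h_1^k(i')\cdot f_k(i')$ whenever $i'$ is the successor of $i$, and
\item $g_1(i_{\ell-1})=\zeta_k$.
\end{itemize}
The first two clauses hold exactly when $g_1(i_r)=\sum_{p\le r}h_1^k(i_p)f_k(i_p)$ for all $r$, by induction on $r$. Such a $g$ exists by surjectivity in (G5), and its last value is the full sum. The three clauses are first-order by Lemma~\ref{lem:FO}. Now $\nu_{t,h}(x)=\zeta$ says that $x\in R$ and there are $f\in F$ and $\zeta_1,\dots,\zeta_4\in K$ with $f=x\boxplus t$, each $\zeta_k$ as above, and $\zeta=\zeta_1+\zeta_2+\zeta_3+\zeta_4$. Admissibility says that every $x\in R$ has a name and that distinct nodes of $R$ do not have the same name.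
\end{proof}

\begin{lemma}\label{lem:admissible}
If $(G,s)$ is good, there is an admissible pair $(t,h)$.
\end{lemma}

\begin{proof}
By the first inequality of Lemma~\ref{lem:sizes} and Lemma~\ref{lem:translate}, there is a $t$ such that $x\mapsto x\boxplus t$ maps $R$ injectively into $F$. By injectivity in (G5), the $N$ images are distinct vectors in $(K^I)^4=K^J$, where $J=\{1,\dots,4\}\times I$. (If $F$ could contain two nodes with the same four functions, two nodes of $R$ translated to them would have the same name for every $h$.) By the second inequality of Lemma~\ref{lem:sizes} and Lemma~\ref{lem:hash}, some $(u^1,\dots,u^4)\in(K^I)^4$ has pairwise distinct inner products with these vectors. By surjectivity in (G5), choose $h^k\in F$ with $h_1^k=u^k$. Then $\nu_{t,h}$ is injective.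
\end{proof}

\subsection{Walks of bounded length}

With names available, one node $g\in F$ lists $\ell$ nodes of $R$. For an admissible pair $(t,h)$ we define formulas $\rho_0,\rho_1,\dots,\rho_d$ with parameters $s,t,h$. The formula $\rho_0(x,y)$ says that $x,y\in R$ and that $x=y$ or $x\to y$. The formula $\rho_{j+1}(x,y)$ says that $x,y\in R$ and there is a $g\in F$ such that
\begin{itemize}
\item for every $i\in I$ there is a $u\in R$ with $\nu(u)=g_1(i)$,
\item $g_1(i_0)=\nu(x)$ and $g_1(i_{\ell-1})=\nu(y)$, and
\item $\rho_j(u,u')$ holds whenever $i'$ is the successor of $i$ and $u,u'\in R$ satisfy $\nu(u)=g_1(i)$ and $\nu(u')=g_1(i')$.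
\end{itemize}

\begin{lemma}\label{lem:walks}
Let $(t,h)$ be admissible and $0\le j\le d$. Then $\rho_j(x,y)$ holds if and only if $G|_R$ contains a directed walk from $x$ to $y$ of length at most $(\ell-1)^j$.
\end{lemma}

\begin{proof}
We use induction on $j$. For $j=0$ the formula describes walks of length $0$ or $1$. Let the claim hold for $j$, and put $L=(\ell-1)^j$.

Suppose there is a walk of length $\lambda\le(\ell-1)L$ from $x$ to $y$. For $0\le r\le\ell-1$ let $u_r$ be the node at position $\min(rL,\lambda)$ on the walk. Then $u_0=x$, $u_{\ell-1}=y$, and there is a walk of length at most $L$ from $u_r$ to $u_{r+1}$, possibly empty. By surjectivity in (G5) there is a $g\in F$ with $g_1(i_r)=\nu(u_r)$ for all $r$. The first two clauses hold. In the third clause injectivity of $\nu$ forces $(u,u')=(u_r,u_{r+1})$ for $(i,i')=(i_r,i_{r+1})$, and $\rho_j(u_r,u_{r+1})$ holds by the induction hypothesis.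

Conversely, let $g$ witness $\rho_{j+1}(x,y)$. By the first clause there are $u_r\in R$ with $\nu(u_r)=g_1(i_r)$, and by the second clause and injectivity of $\nu$ we have $u_0=x$ and $u_{\ell-1}=y$. The third clause and the induction hypothesis give walks of length at most $L$ from $u_r$ to $u_{r+1}$ for $0\le r<\ell-1$. Their concatenation has length at most $(\ell-1)L$.
\end{proof}

\subsection{Recognizing the path}

The formula $\rho_d$ turns (G6) into a first-order condition. For an admissible pair $(t,h)$ consider
\begin{itemize}
\item[(G6$'$)] In $G|_R$ every node has at most one in-neighbor and at most one out-neighbor. There is a $v_0\in R$ without in-neighbor in $R$ such that $\rho_d(v_0,x)$ holds for all $x\in R$. There is exactly one $v^*\in R$ with $s_*\to v^*$.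
\end{itemize}

\begin{lemma}\label{lem:path}
Let $(t,h)$ be admissible. Then \textup{(G6)} holds if and only if \textup{(G6$'$)} holds.
\end{lemma}

\begin{proof}
Assume (G6). A path satisfies the degree conditions, its first node $v_0$ has no in-neighbor in $R$, and every $v_p$ is reached from $v_0$ by a walk of length $p\le m\le(\ell-1)^d$, so $\rho_d(v_0,v_p)$ holds by Lemma~\ref{lem:walks}.

Assume (G6$'$). Starting from $v_0$, follow out-edges in $R$ to get a sequence $v_0,v_1,\dots$, as long as the current node has an out-neighbor in $R$. No node repeats. Otherwise take $v_p=v_{p'}$ with $p<p'$ and $p$ minimal. If $p=0$, then $v_{p'-1}$ is an in-neighbor of $v_0$. If $p>0$, then $v_{p-1}$ and $v_{p'-1}$ are in-neighbors of the same node, so they are equal, contrary to the minimality of $p$. Hence the sequence ends at a node $v_m$ without out-neighbor in $R$. Since out-neighbors are unique, every walk from $v_0$ in $G|_R$ is an initial segment of this sequence. Every node of $R$ is reachable from $v_0$ by Lemma~\ref{lem:walks}, so $R=\{v_0,\dots,v_m\}$, and the edges of $G|_R$ are exactly $v_p\to v_{p+1}$ for $p<m$. The only walk from $v_0$ to $v_m$ has length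 $m$, so $\rho_d(v_0,v_m)$ gives $m\le(\ell-1)^d$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:formula}]
Let $\varphi_d(x)$ be the formula
\begin{multline*}
\exists s\,\Big[\text{(G1)--(G5)}\ \wedge\ \exists t\,\exists h\,\Big((t,h)\text{ is admissible}\ \wedge\ \text{(G6$'$)}\\
\wedge\ x\in R\ \wedge\ \exists y\,\big(y\in R\wedge s_*\to y\wedge\rho_d(x,y)\big)\Big)\Big].
\end{multline*}
It is first-order over $\{E,\boxplus\}$ by Lemmas~\ref{lem:FO} and~\ref{lem:names}.

Suppose $(G,\boxplus)\models\varphi_d(a)$ with witnesses $s,t,h,y$. By Lemma~\ref{lem:path}, $(G,s)$ is good, and $y$ is its marked node. By Lemma~\ref{lem:walks}, $y$ is reachable from $a$ in $G|_R$. So $a\in Q_d(G)$.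

Suppose $a\in Q_d(G)$ with witness $s$. By Lemma~\ref{lem:admissible} there is an admissible pair $(t,h)$ for the given operation $\boxplus$, and (G6$'$) holds by Lemma~\ref{lem:path}. Since $G|_R$ is a path with $m\le(\ell-1)^d$ edges and $v^*$ is reachable from $a$, it is reachable by a walk of length at most $(\ell-1)^d$. So $\rho_d(a,v^*)$ holds by Lemma~\ref{lem:walks}, and $(G,\boxplus)\models\varphi_d(a)$.
\end{proof}

The two directions show where invariance comes from. Whenever an admissible pair exists, the rest of the formula states a property of $(G,s)$ alone. What may depend on $\boxplus$ is the existence of an admissible pair, and Lemma~\ref{lem:admissible} guarantees it only when $R$ is small. This is why the formula verifies all of (G6), including the bound on $m$: if $s$ violates (G6), then $s$ is rejected for every $\boxplus$, either for lack of an admissible pair or because (G6$'$) fails.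

\subsection{Cyclic addition from order and addition}

For a numbering $\beta$ let $x\boxplus_\beta y$ be the node $z$ with $\beta(z)\equiv\beta(x)+\beta(y)\pmod n$. This is a quasigroup operation on $V$, because $\beta$ is an isomorphism onto the cyclic group of order $n$.

\begin{lemma}\label{lem:cyclic}
The relation $z=x\boxplus_\beta y$ is defined in $(G,<_\beta,+_\beta)$ by the formula
\[
+(x,y,z)\ \vee\ \exists w\,\exists w'\,\big({+}(y,w,\max)\wedge{+}(z,w,w')\wedge x\text{ is the $<$-successor of }w'\big),
\]
where $\max$ is the $<$-last node.
\end{lemma}

\begin{proof}
Since $0\le\beta(x)+\beta(y)\le2n-2$, we have $z=x\boxplus_\beta y$ if and only if $\beta(z)=\beta(x)+\beta(y)$ or $\beta(z)=\beta(x)+\beta(y)-n$. The first case is the first disjunct. If the second disjunct holds, then $\beta(w)=n-1-\beta(y)$ and $\beta(z)+\beta(w)+1=\beta(x)$, that is, $\beta(z)=\beta(x)+\beta(y)-n$. Conversely, if $\beta(z)=\beta(x)+\beta(y)-n$, then $\beta(x)\ge n-\beta(y)\ge1$, and the nodes $w,w'$ with numbers $n-1-\beta(y)$ and $\beta(x)-1$ are witnesses.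
\end{proof}

\begin{corollary}\label{cor:expressible}
The query $Q_d$ is expressible in addition-invariant FO.
\end{corollary}

\begin{proof}
Replace each atom $z=x\boxplus y$ in $\varphi_d$ by the formula of Lemma~\ref{lem:cyclic}. By Proposition~\ref{prop:formula}, applied to $\boxplus_\beta$, the resulting formula holds at $a$ in $(G,<_\beta,+_\beta)$ if and only if $a\in Q_d(G)$, for every numbering $\beta$.
\end{proof}

\section{Counterexamples of every large size}\label{sec:counter}

It remains to build, for each large $n$, a good graph with exactly $n$ nodes and a long path, and to find two nodes on the path that look alike. We use the standard facts that for all $j,e\ge1$ there is a field $\mathbb F_q$ with $q=2^{je}$ elements, that it has a subfield $\mathbb F_\ell$ with $\ell=2^j$ elements, and that it is a vector space of dimension $e$ over this subfield.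

\subsection{Choice of the parameters}

For $j\ge2$ let
\[
\ell_j=2^j,\qquad q_j=\ell_j^{\,e}=2^{je},\qquad m_j=(\ell_j-1)^d,\qquad A_j=4q_j^2+4q_j+11+(m_j+1).
\]
The number $A_j$ counts the nodes outside $F$, so the smallest graph at scale $j$ has $T_j:=q_j^{\ell_j}+A_j$ nodes. We need the range of sizes at scale $j$ to extend to $T_{j+1}$. From $m_j+1\le\ell_j^{\,d}<q_j$ and $q_j\ge64$ we get $A_j\le4q_j^2+5q_j+11\le5q_j^2\le q_j^{\ell_j}$. Hence
\[
T_{j+1}\le2\,q_{j+1}^{\ell_{j+1}}=2^{\,1+e(2j+2)2^j}\le2^{\,4ej2^j}=q_j^{4\ell_j},
\]
because $4ej2^j-e(2j+2)2^j=e(j-1)2^{j+1}\ge1$ for $j\ge2$. This is where four components are used.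

Let $n\ge T_2$, let $j$ be maximal with $T_j\le n$, and write $\ell,q,m,A$ for $\ell_j,q_j,m_j,A_j$. Then $T_j\le n<T_{j+1}\le q^{4\ell}$, and so
\begin{equation}\label{eq:range}
q^\ell\le n-A\le n\le q^{4\ell}.
\end{equation}

\subsection{The graph}

Let $K=\mathbb F_q$ and $I=\mathbb F_\ell\subseteq K$, and fix any strict linear order $\prec$ on $I$. By \eqref{eq:range} there is a set $F\subseteq(K^I)^4$ with $|F|=n-A$ that contains the $q^\ell$ quadruples $(u,0,0,0)$, $u\in K^I$. Put $\kappa:=\lfloor m/4\rfloor$. The nodes of $G$ are $11$ labels forming a tuple $s$, nodes $\xi^{(k)}$ for $\xi\in K$ and $1\le k\le4$, nodes $[\xi,\eta]_k$ for $\xi,\eta\in K$ and $1\le k\le4$, the elements of $F$, and nodes $v_0,\dots,v_m$. Their number is $A+|F|=n$. The edges are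
\begin{itemize}
\item $\xi^{(k)}\to s_{K_k}$, $[\xi,\eta]_k\to s_{P_k}$, $f\to s_F$ for $f\in F$, and $s_*\to s_\prec$;
\item $\xi^{(k)}\to\xi^{(1)}$ for $k=2,3,4$;
\item $[\xi,\eta]_k\to\xi^{(1)}$ and $[\xi,\eta]_k\to\eta^{(2)}$ for all $k$;
\item $[\xi,\eta]_1\to(\xi+\eta)^{(3)}$, $[\xi,\eta]_1\to(\xi\eta)^{(4)}$, and $[\xi,\eta]_1\to s_\prec$ if $\xi,\eta\in I$ and $\xi\prec\eta$;
\item $f\to[i,f_k(i)]_k$ for $f=(f_1,\dots,f_4)\in F$, $i\in I$ and $1\le k\le4$;
\item $v_p\to v_{p+1}$ for $0\le p<m$, and $s_*\to v_{2\kappa}$.
\end{itemize}
The graph has no loops. Figure~\ref{fig:graph} shows the part that matters for locality.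

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=1cm]
\draw[rounded corners] (-0.5,1.1) rectangle (9.5,3);
\draw[fill=gray!15] (-0.3,1.3) rectangle (3,2.8);
\node at (1.35,2.3) {$F$};
\node at (6.4,2.45) {$K_1,\dots,K_4$, $\ P_1,\dots,P_4$, other labels};
\fill (4,1.55) circle (2pt); \node[left] at (3.95,1.55) {$s_*$};
\fill (5.5,1.55) circle (2pt); \node[right] at (5.55,1.55) {$s_\prec$};
\draw[->] (4.1,1.55) -- (5.4,1.55);
\draw[->] (4,1.43) -- (4,0.12);
\foreach \p in {0,...,9} {\fill (\p,0) circle (2pt); \node[below] at (\p,-0.05) {$v_{\p}$};}
\foreach \p in {0,...,8} {\draw[->] ({\p+0.1},0) -- ({\p+0.9},0);}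
\node[above] at (2,0.05) {$a$};
\node[above] at (6,0.05) {$b$};
\node[above right] at (4,0.05) {$v^*$};
\draw[dashed,->] (1,0.15) -- (1,1.7);
\node[left] at (1,0.65) {$x\mapsto x\boxplus t$};
\draw[|-|] (0,-0.8) -- node[below] {$N_2(a)$} (4,-0.8);
\draw[|-|] (4,-1.05) -- node[below] {$N_2(b)$} (8,-1.05);
\end{tikzpicture}
\caption{The counterexample for $d=2$ and $\ell=4$, where the path has $m=9$ edges and $\kappa=2$. The box contains all other nodes and is joined to the path only by the edge $s_*\to v^*$. The $2$-neighborhoods of $a$ and $b$ are isomorphic paths, and $v^*$ is reachable from $a$ but not from $b$. The dashed arrow is not an edge; it is the translation into $F$ that the formula obtains from the numbering.}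
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:isgood}
The pair $(G,s)$ is good, with $R=\{v_0,\dots,v_m\}$ and marked node $v_{2\kappa}$.
\end{lemma}

\begin{proof}
The in-neighbors of $s_F$, $s_{K_k}$ and $s_{P_k}$ are the elements of $F$, the nodes $\xi^{(k)}$ and the nodes $[\xi,\eta]_k$, respectively. These sets and $S$ are pairwise disjoint, the remaining nodes are $v_0,\dots,v_m$, and $s_*\to s_\prec$. This is (G1). Identify $\xi^{(1)}$ with $\xi$. The only edge from $\xi^{(k)}$ into $K_1$ goes to $\xi^{(1)}$ for $k\ge2$, so $\iota_k(\xi^{(k)})=\xi$. The node $[\xi,\eta]_k$ has the single out-neighbors $\xi^{(1)}$ in $K_1$ and $\eta^{(2)}$ in $K_2$, and $[\xi,\eta]_1$ has the single out-neighbors $(\xi+\eta)^{(3)}$ in $K_3$ and $(\xi\eta)^{(4)}$ in $K_4$. So (G2) holds, the operations read off from the graph are those of $\mathbb F_q$, and (G3) holds. The relation $\prec$ read off from the graph is the chosen order, and every element of $\mathbb F_\ell$ is comparable to another one, so the index set is $\mathbb F_\ell$, with $\ell\ge4$ elements. An $\mathbb F_\ell$-basis $\omega_1,\dots,\omega_e$ of $\mathbb F_q$ makes $(\xi_1,\dots,\xi_e)\mapsto\sum_j\xi_j\omega_j$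 injective on $I^e$. This is (G4). The functions read off from $f\in F$ are its four components, so $f\mapsto(f_1,\dots,f_4)$ is the inclusion map, and the quadruples $(u,0,0,0)$ give surjectivity. This is (G5). Finally, $G|_R$ is the path with $m=(\ell-1)^d$ edges, and $v_{2\kappa}$ is the only out-neighbor of $s_*$ in $R$.
\end{proof}

\subsection{Two nodes that look alike}

Let $a:=v_\kappa$ and $b:=v_{3\kappa}$; recall that $4\kappa\le m$.

\begin{lemma}\label{lem:ab}
Let $\kappa\ge1$. Then $\mathcal N_r^G(a)\cong\mathcal N_r^G(b)$ for all $r\le\kappa$, while $a\in Q_d(G)$ and $b\notin Q_d(G)$.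
\end{lemma}

\begin{proof}
The only edges incident with $R$ are the path edges and $s_*\to v_{2\kappa}$. An undirected walk from $a$ or $b$ can therefore leave $R$ only from $v_{2\kappa}$, which it needs $\kappa$ steps to reach. So walks of length at most $\kappa$ stay on the path, and for $r\le\kappa$,
\[
N_r^G(a)=\{v_{\kappa-r},\dots,v_{\kappa+r}\},\qquad N_r^G(b)=\{v_{3\kappa-r},\dots,v_{3\kappa+r}\},
\]
where all indices lie between $0$ and $4\kappa\le m$. Both neighborhoods are directed paths with $2r+1$ nodes and the distinguished node in the middle, and $v_p\mapsto v_{p+2\kappa}$ is an isomorphism.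

We have $a\in Q_d(G)$ by Lemma~\ref{lem:isgood}, since $v_{2\kappa}$ is reachable from $v_\kappa$ in $G|_R$.

For $b$ it is not enough to look at $s$, because the query quantifies over all $11$-tuples. The requirement $s_*\to s_\prec$ in (G1) excludes all of them at once: it forces the last label to have two different out-neighbors, one in the set of labels and one on the path. Suppose that $s'$ witnesses $b\in Q_d(G)$, with set of labels $S'$, rest $R'$ and marked node $v'\in R'$. Then $v'$ is reachable from $b$ in $G$. All edges that leave nodes $v_p$ are path edges, so $v'=v_p$ for some $p\ge3\kappa>2\kappa$. The only in-neighbor of this $v_p$ in $G$ is $v_{p-1}$, so $s'_*=v_{p-1}$. The only out-neighbor of $v_{p-1}$ is $v_p$, so $s'_*\to s'_\prec$ gives $s'_\prec=v_p=v'$. This node lies in both $S'$ and $R'$, which are disjoint by the definition of $R'$.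
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The query $Q_d$ is expressible in addition-invariant FO by Corollary~\ref{cor:expressible}. By Lemma~\ref{lem:ab} it remains to show that $\kappa\ge\max(1,r_d(n))$ for all large $n$. Since $\log q=e\log\ell$, taking logarithms in \eqref{eq:range} gives
\[
e\,\ell\log\ell\le\log n\le4e\,\ell\log\ell .
\]
The left inequality gives $\ell\le\log n$, hence $\log\ell\le\log\log n$, and then the right inequality gives $\ell\ge\log n/(4e\log\log n)$. Using $\ell-1\ge\ell/2$ we obtain
\[
m=(\ell-1)^d\ge\Big(\frac\ell2\Big)^{d}\ge\left(\frac{\log n}{8e\log\log n}\right)^{d}=8\,r_d(n).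
\]
The right side tends to infinity, so $m\ge8$ for all large $n$, and then $\kappa\ge m/4-1\ge m/8\ge\max(1,r_d(n))$.
\end{proof}

\section{The threshold, and quasigroups}\label{sec:threshold}

Theorem~\ref{thm:main} has the following immediate consequence, which we use twice:
\begin{equation}\label{eq:notlocal}
\text{if } f(n)\le r_d(n) \text{ for infinitely many } n, \text{ then } Q_d \text{ is not } f(n)\text{-local.}
\end{equation}
Indeed, for each such $n$ that is large enough, the theorem gives an $n$-node graph and nodes $a,b$ with isomorphic $f(n)$-neighborhoods that $Q_d$ distinguishes, so no $n_0$ as in Definition~\ref{def:local} exists. We also use that for every $d\in\mathbb N$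
\begin{equation}\label{eq:growth}
\frac{r_{d+1}(n)}{(\log n)^d}=\frac{\log n}{8\,\big(8(2d+3)\log\log n\big)^{d+1}}\longrightarrow\infty\qquad(n\to\infty).
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
By \eqref{eq:growth} with $d=0$, $r_1(n)\to\infty$, so $c\le r_1(n)$ for all large $n$, and $Q_1$ is not $c$-local by \eqref{eq:notlocal}. By \eqref{eq:growth}, $(\log n)^d\le r_{d+1}(n)$ for all large $n$, so $Q_{d+1}$ is not $(\log n)^d$-local by \eqref{eq:notlocal}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
(3)$\Rightarrow$(2). Let $Q$ be expressible in Arb-invariant FO. By Theorem~\ref{thm:AMSS}(a), $Q$ is $(\log n)^c$-local for some $c$. By (3), $f(n)\ge(\log n)^c$ for all large $n$, so $Q$ is $f(n)$-local by Lemma~\ref{lem:monotone}.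

(2)$\Rightarrow$(1). Since $<$ and $+$ are numerical predicates, every addition-invariant formula is Arb-invariant.

(1)$\Rightarrow$(3). If (3) fails, there is a $d$ with $f(n)<(\log n)^d$ for infinitely many $n$. By \eqref{eq:growth}, $f(n)\le r_{d+1}(n)$ for infinitely many $n$, so the addition-invariant query $Q_{d+1}$ is not $f(n)$-local by \eqref{eq:notlocal}. These values of $n$ are dictated by $f$, which is why counterexamples of every large size are needed.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quasi}]
For a numbering $\beta$ of an $n$-node graph, the relation $\boxplus_\beta$ is the graph of the operation $(x,y)\mapsto\beta^{-1}(\beta(x)\boxplus_n\beta(y))$, which is a quasigroup operation on $V$. By Proposition~\ref{prop:formula}, the formula $\varphi_d$ over $\{E,\boxplus\}$ is $\{\boxplus\}$-invariant and expresses the same query $Q_d$. The counterexamples of Section~\ref{sec:counter} concern only the query, so Theorem~\ref{thm:main} holds for $\{\boxplus\}$-invariant FO, and with it \eqref{eq:notlocal} and the implication (1)$\Rightarrow$(3) of Theorem~\ref{thm:threshold}. The implication (2)$\Rightarrow$(1) holds because $\boxplus$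 is a numerical predicate, and (3)$\Rightarrow$(2) does not mention the smaller logic.
\end{proof}

\begin{remark}
The quasigroup property enters only in Lemma~\ref{lem:translate}, and neither half of it can be dropped from Theorem~\ref{thm:quasi}. For $x\boxplus t:=x$ each map $x\mapsto x\boxplus t$ is a bijection, and for $x\boxplus t:=t$ each map $t\mapsto x\boxplus t$ is a bijection. Both operations are definable from equality, so the corresponding invariant logics express only queries of plain FO, and these are $c$-local by Theorem~\ref{thm:GS}.
\end{remark}

\begin{thebibliography}{9}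

\bibitem{AMSS}
Anderson, van Melkebeek, Schweikardt, and Segoufin, 2011.

\bibitem{GS}
Grohe and Schwentick, 1998.

\bibitem{LCLB}
\emph{Locality from Circuit Lower Bounds},
\texttt{http://frontiersinai.com/turingfiles/January/Schweikardt.pdf}.

\end{thebibliography}
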